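
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{A quasi-translation of the 3-sphere with no characteristic translation curve}


\begin{abstract}
A quasi-translation of $S^3=E^3\cup\{p\}$ is the extension of a generator of an infinite cyclic group of orientation-preserving covering transformations of $E^3$ with Hausdorff quotient. An invariant simple closed curve is called characteristic if at least one of its two ends at $p$ is tame. We construct a quasi-translation $h$ such that no power $h^d$, $d\neq 0$, has a characteristic translation curve; in particular $h$ has none. The obstruction is the following: a tame end forces the meridian of the image curve in the quotient to become trivial after a solid torus containing the curve is closed up to $S^2\times S^1$. When the quotient is exhausted by solid tori with $\pi_1$-isomorphic inclusions, we also prove a converse, which gives a criterion for the existence of characteristic translation curves.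
\end{abstract}

\section{The question and the results}

\subsection{Quasi-translations and their invariant curves}

Let $H$ be an infinite cyclic group of covering transformations of Euclidean space $E^3$, all orientation-preserving, such that $M=E^3/H$ is Hausdorff. Then $M$ is an orientable 3-manifold with $\pi_1(M)\cong H\cong\mathbb Z$; let $q:E^3\to M$ be the projection. A generator $h$ of $H$ is a \emph{quasi-translation} of $E^3$. Its extension to $S^3=E^3\cup\{p\}$ by $h(p)=p$, again written $h$, is a \emph{quasi-translation} of $S^3$. The model is an ordinary translation, with quotient an open solid torus.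

A \emph{translation curve} of $h$ is a simple closed curve $c\subset S^3$ with $h(c)=c$. It contains $p$ (Lemma~\ref{lem:curves}). For a point $r\neq p$ of $c$, let $c_+(r)$ be the subarc of $c$ from $r$ to $p$ that contains $h(r)$, and $c_-(r)$ the other one, which contains $h^{-1}(r)$. An arc in $S^3$ is \emph{tame} if a homeomorphism of $S^3$ onto itself carries it onto a polygonal arc in $E^3$. The curve $c$ is \emph{positively characteristic} if $c_-(r)$ is tame for some $r$, \emph{negatively characteristic} if $c_+(r)$ is tame for some $r$, and \emph{characteristic} if it is one or the other.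

In the quotient these notions become concrete. By Lemma~\ref{lem:curves}, $c\mapsto q(c\setminus p)$ is a bijection from translation curves to simple closed curves in $M$ that represent a generator of $\pi_1(M)$. So there are many translation curves, and taking a polygonal curve in a triangulation of $M$ we can make $c$ locally tame at every point except possibly $p$. The question is then how $c$ approaches $p$, and a characteristic curve is one for which at least one of the two approaches is tame. For a translation every line parallel to the direction of motion is characteristic. Since only one end has to be good, and the curve may be chosen freely, one might hope that a good choice always exists. The following question is posed in \cite{source}: \emph{does every quasi-translation of $S^3$ have at least one characteristic translation curve?} The answer is no.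

\begin{theorem}\label{thm:main}
There is a quasi-translation $h$ of $S^3$ that has no characteristic translation curve.
\end{theorem}

\begin{theorem}\label{thm:powers}
For the quasi-translation $h$ constructed in Section~\ref{sec:construction}, which proves Theorem~\ref{thm:main}, and for every integer $d\neq0$, the quasi-translation $h^d$ has no characteristic translation curve.
\end{theorem}

Our third result explains why the method works. If $V$ is a solid torus, let $\widehat V\cong S^2\times S^1$ be the manifold obtained by gluing a second solid torus to $V$ along the boundary, meridian to meridian. A \emph{solid-torus exhaustion} of $M$ is a sequence of solid tori $V_1,V_2,\dots$ in $M$ with bicollared boundaries, with $V_k\subset\operatorname{int}V_{k+1}$ and $\bigcup V_k=M$, such that every $\pi_1(V_k)\to\pi_1(M)$ is an isomorphism. For a tame simple closed curve $C$ let $m_C$ denote its meridian, that is, the boundary of a fiber disc of a tubular neighborhood of $C$ (see Section~\ref{sec:prelim}).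

\begin{theorem}\label{thm:criterion}
Let $h$ be a quasi-translation whose quotient $M$ has a solid-torus exhaustion $(V_k)$.

\textup{(A)} Let $c$ be a translation curve such that $C=q(c\setminus p)$ is tame in $M$. The following are equivalent:
\begin{enumerate}
\item[\textup{(1)}] $c_+(r)$ is tame for some (equivalently, every) $r$;
\item[\textup{(2)}] $c_-(r)$ is tame for some (equivalently, every) $r$;
\item[\textup{(3)}] $m_C$ is null-homotopic in $\widehat V_k\setminus C$ for all $k$ with $C\subset\operatorname{int}V_k$;
\item[\textup{(4)}] $m_C$ is null-homotopic in $\widehat V_k\setminus C$ for infinitely many such $k$.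
\end{enumerate}
In particular, $c$ is positively characteristic if and only if it is negatively characteristic.

\textup{(B)} $h$ has a characteristic translation curve if and only if for some $n$ the meridian $\mu_n$ of $V_n$ is null-homotopic in $\widehat V_k\setminus\operatorname{int}V_n$ for infinitely many (equivalently, all) $k>n$. In that case the core of $V_n$ gives a characteristic translation curve, both positive and negative.
\end{theorem}

\subsection{The idea}

Suppose $c_+(r)$ is tame. A small sphere around $p$ meets $c_+(r)$ in one point. Removing a small disc around that point leaves a disc $\Delta$, bounded by a meridian of the line $L=c\setminus p$ and missing the positive end of $L$. Now let $V\subset M$ be a solid torus around $C=q(L)$ with $\pi_1(V)\cong\pi_1(M)$. Its preimage is a cylinder $D\times\mathbb R$ around $L$. High up in the cylinder only the positive end of $L$ is present, so there $\Delta$ misses $L$. If the sphere is small enough, $\Delta$ also misses the bottom disc of this upper half-cylinder and can leave it only through the side. We know nothing about $\Delta$ outside, but we may forget that part: if the outside of the cylinder is replaced by $D'\times\mathbb R$,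 with $D'$ a disc, which is contractible and disjoint from $L$, the missing part of the disc can be filled in. So the meridian of $C$ is trivial in $\widehat V\setminus C$.

To answer the question we need an $M$, covered by $E^3$, in which this fails for every $C$. We take a union of solid tori $V_n$, each embedded in the next with winding number one so that $\partial V_n$ is $\pi_1$-injective in $\widehat V_{n+1}\setminus\operatorname{int}V_n$. Then the meridian of \emph{every} tame curve $C\subset\operatorname{int}V_n$ with nonzero winding number in $V_n$ survives in $\widehat V_{n+1}\setminus C$. Section~\ref{sec:tame} treats tame ends, Section~\ref{sec:obstruction} the resulting obstruction, Sections~\ref{sec:pattern} and~\ref{sec:construction} the example, and Section~\ref{sec:criterion} the converse.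

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions and facts used}

Let $I=[0,1]$, let $D$ be a closed disc with interior $D^\circ$, and write $S^2=D\cup D'$ with $D'$ the complementary closed disc. The \emph{winding number} of a closed curve in a solid torus $V$ is its class in $H_1(V)=\mathbb Z$, up to sign. A \emph{meridian} of $V$ is an essential simple closed curve on $\partial V$ that bounds a disc in $V$; a \emph{longitude} is a simple closed curve on $\partial V$ that meets a meridian once, transversally. Together they generate $\pi_1(\partial V)$, and a longitude generates $\pi_1(V)$.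

\emph{Tameness.} A simple closed curve $C$ in a 3-manifold is locally tame at $y\in C$ if $y$ has an open neighborhood $U$ such that $(U,U\cap C)$ is homeomorphic to $E^3$ with a straight line; the same definition is used for a line in $E^3$. By Bing and Moise, 3-manifolds are triangulable and locally tame closed subsets are tame, that is, polyhedral in some triangulation. In an orientable 3-manifold a tame simple closed curve $C$ is the core of a solid torus $\tau$, a closed tubular neighborhood of $C$, which may be chosen in any given neighborhood of $C$; $m_C$ is the boundary of a fiber disc. Up to inversion and free homotopy in the complement of $C$ it depends neither on the fiber nor on $\tau$: if $m'$ is the boundary of a fiber disc of another tubular neighborhood, shrunk so as to lie in $\tau$, then $m'$ is null-homotopic in $\tau$ and has linking number $\pm1$ with $C$ when $\tau$ is embedded in $S^3$, so $m'$ is the class $m_C^{\pm1}$ in $\pi_1(\tau\setminus C)\cong\mathbb Z^2$.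

\emph{Gluing.} Suppose $X=X_1\cup X_2$, where the connected spaces $X_1,X_2$ meet in a connected collared surface $F$, and $\pi_1(F)$ injects into both $\pi_1(X_1)$ and $\pi_1(X_2)$. Then $\pi_1(X)$ is an amalgamated product and $\pi_1(F)$ injects into it. Likewise, if $X$ arises from a connected space $Y$ by gluing two disjoint connected collared boundary surfaces that are both $\pi_1$-injective, then $\pi_1(X)$ is an HNN extension with base $\pi_1(Y)$, and $\pi_1(Y)$ injects.

\subsection{Translation curves seen in the quotient}

\begin{lemma}\label{lem:curves}
Let $h$ be a quasi-translation.
\begin{enumerate}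
\item[\textup{(a)}] If $K\subset E^3$ is compact, then $K\cap h^k(K)=\emptyset$ for all but finitely many $k$.
\item[\textup{(b)}] Let $c$ be a translation curve. Then $p\in c$. Put $L=c\setminus p$ and $C=q(L)$. Then $C$ is a simple closed curve representing a generator of $\pi_1(M)$, $q^{-1}(C)=L$, and, with $[x,y]$ denoting segments of the line $L$,
\begin{equation}\label{eq:ends}
c_+(r)\setminus p=\bigcup_{k\ge0}h^k\bigl([r,h(r)]\bigr),\qquad
c_-(r)\setminus p=\bigcup_{k\le0}h^k\bigl([h^{-1}(r),r]\bigr).
\end{equation}
\item[\textup{(c)}] If $C\subset M$ is a simple closed curve representing a generator of $\pi_1(M)$, then $q^{-1}(C)\cup p$ is a translation curve.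
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise there are distinct integers $n_j$ and points $x_j\in K$ with $h^{n_j}(x_j)\in K$, and after passing to a subsequence $x_j\to x$ and $h^{n_j}(x_j)\to y$. Then $q(x_j)$ converges to both $q(x)$ and $q(y)$. Since $M$ is Hausdorff, $y=h^m(x)$ for some $m$. Let $U\ni x$ be open with its translates $h^k(U)$ pairwise disjoint. For all large $j$ we have $x_j\in U$ and $h^{n_j}(x_j)\in h^m(U)$, so $n_j=m$, a contradiction.

(b) If $p\notin c$, then $c$ is a compact subset of $E^3$ with $h^k(c)=c$ for all $k$, contrary to (a). So $L$ is a line, and $h|_L$ is a homeomorphism without fixed points. An order-reversing homeomorphism of a line has a fixed point; hence $h|_L$ preserves order and is conjugate to a translation, which gives \eqref{eq:ends}. Since $h(L)=L$, we have $q^{-1}(C)=L$, and $C$ is the image of the circle $L/h$ under an injective continuous map into a Hausdorff space, so it is a simple closed curve. The loop $C$ lifts to a path from $r$ to $h(r)$, so it represents a generator of $\pi_1(M)\cong H$.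

(c) The set $L=q^{-1}(C)$ is closed in $E^3$ and $h$-invariant, and $q|_L:L\to C$ is a covering of a circle. Since $C$ represents a generator of the deck group, $L$ is connected and is the infinite cyclic cover of $C$, a line. Being closed and noncompact in $E^3$, it has closure $L\cup p$ in $S^3$; this is the one-point compactification of a line, a circle.
\end{proof}

\subsection{Closing up a solid torus}

Let $V\cong D\times S^1$ be a solid torus and $\widehat V=V\cup(D'\times S^1)\cong S^2\times S^1$. A homeomorphism of a boundary torus that preserves the meridian up to isotopy and inversion extends over the solid torus. So, up to homeomorphism fixed on $V$, $\widehat V$ does not depend on the product structure chosen on $V$, and a homeomorphism of solid tori $V\to V'$ extends to $\widehat V\to\widehat V'$. The inclusion $V\subset\widehat V$ is a $\pi_1$-isomorphism, and the universal cover of $\widehat V$ is $S^2\times\mathbb R\supset D\times\mathbb R$.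

Solid tori in a 3-manifold are always assumed to have bicollared boundary. Let $V\subset M=E^3/H$ be a solid torus with $\pi_1(V)\to\pi_1(M)$ an isomorphism. Then $\widetilde V=q^{-1}(V)$ is connected and simply connected, hence the universal cover of $V$, and $h$ generates its deck group. Orienting the $S^1$-coordinate suitably, we get
\begin{equation}\label{eq:coords}
\widetilde V=D\times\mathbb R\ni(z,t),\qquad h(z,t)=(z,t+1).
\end{equation}
Here $\widetilde V$ is closed in $E^3$ and $D^\circ\times\mathbb R$ is open in $E^3$. The covering $S^2\times\mathbb R\to\widehat V$ extends $q|_{\widetilde V}$.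

\section{A tame end makes the meridian trivial}\label{sec:tame}

\subsection{The ordinary translation}

Let $h(z,t)=(z,t+1)$ on $E^3=\mathbb C\times\mathbb R$, let $L=0\times\mathbb R$ and $C=q(L)$, and let $V$ be the image of $\widetilde V=D\times\mathbb R$, where $D=\{|z|\le1\}$. Take $r=(0,-1)$, so that $c_+(r)\setminus p=0\times[-1,\infty)$.

A round sphere $S$ of radius $\varrho>1$ centered at the origin of $E^3$ surrounds $p$ in $S^3$ and meets $c_+(r)$ in the single point $(0,\varrho)$. Let $s\subset S$ be a small circle around this point, and let $\Delta\subset S$ be the disc bounded by $s$ not containing it. Then $s$ is a meridian of $L$, and $\Delta$ misses $c_+(r)$. But $\Delta$ meets the negative end at $(0,-\varrho)$. Some intersection with $L$ cannot be avoided, because $s$ is essential in $E^3\setminus L$.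

Now compare $\Delta$ with the half-cylinder $D\times[0,\infty)$. Since $\varrho>1$, $\Delta$ misses its bottom $D\times\{0\}$. So $\Delta$ leaves the half-cylinder only through its side, along the circle $|z|=1$, $t=\sqrt{\varrho^2-1}$. The part inside is an annulus between $s$ and this circle, disjoint from $L$. We discard the rest of $\Delta$ and replace the outside of the cylinder by $D'\times\mathbb R$. In $S^2\times\mathbb R$ the circle bounds the disc $D'\times\{\sqrt{\varrho^2-1}\}$, which is disjoint from $L$. So $s$ is null-homotopic in $(S^2\times\mathbb R)\setminus L$, and $m_C$ is null-homotopic in $\widehat V\setminus C$.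

In general the intersection of $\Delta$ with the half-cylinder is an arbitrary compact set, so that there is no circle to cap off. Tietze's theorem does the capping instead.

\subsection{The general case}

\begin{lemma}\label{lem:tame}
Let $h$ be a quasi-translation, $c$ a translation curve, $L=c\setminus p$ and $C=q(L)$. Let $V\subset M$ be a solid torus such that $\pi_1(V)\to\pi_1(M)$ is an isomorphism and $C\subset\operatorname{int}V$. If $c_+(r)$ or $c_-(r)$ is tame for some $r$, then $C$ is tame in $M$, and $m_C$ is null-homotopic in $\widehat V\setminus C$.
\end{lemma}

\begin{proof}
Replacing $h$ by $h^{-1}$ interchanges $c_+$ and $c_-$ and changes neither $M$ nor $C$. So we assume that $c_+(r)$ is tame and put $R=c_+(r)\setminus p$.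

\emph{$C$ is tame.} Let $y\in L$. For large $k$, $h^k(y)$ is an interior point of the tame arc $c_+(r)$, by \eqref{eq:ends}. It does not lie on the compact set $c_-(r)$, so near it $L$ coincides with $c_+(r)$. So $L$ is locally tame at $h^k(y)$, hence at $y$. Since $q$ is a local homeomorphism and $q^{-1}(C)=L$, the curve $C$ is locally tame, hence tame. We fix a tubular neighborhood of $C$ in $\operatorname{int}V$.

\emph{The upper half-cylinder.} Use the coordinates \eqref{eq:coords} on $\widetilde V$; then $L\subset D^\circ\times\mathbb R$. The function $t$ is bounded on the segments $[h^{-1}(r),r]$ and $[r,h(r)]$, and $h$ raises it by $1$. So by \eqref{eq:ends} $t$ is bounded above on $c_-(r)\setminus p$, while $t\to+\infty$ along $R$ towards $p$. Choose $T$ with $t<T$ on $c_-(r)\setminus p$. Then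
\begin{equation}\label{eq:upper}
L\cap(D\times[T,\infty))\subset R .
\end{equation}

\emph{The disc $\Delta$.} Let $g$ be a homeomorphism of $S^3$ that carries $c_+(r)$ to a polygonal arc in $E^3$. Near its endpoint $g(p)$ this arc is a straight segment. For small $\epsilon>0$ let $S_\epsilon$ be the preimage under $g$ of the round $\epsilon$-sphere about $g(p)$. It does not contain $p$, so $S_\epsilon\subset E^3$, and it meets $c_+(r)$ in exactly one point $x\in R$. As $\epsilon\to0$, $S_\epsilon$ and $x$ converge to $p$. We fix $\epsilon$ so small that $S_\epsilon$ misses the compact set $K=D\times\{T\}$ and $x\in D^\circ\times(T,\infty)$.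

Let $U=g^{-1}(\text{open round ball about }g(x))$, with the ball so small that $U\subset D^\circ\times(T,\infty)$, $q|_U$ is injective, and $g$ carries $U\cap R$ to a diameter of the ball. By \eqref{eq:upper}, $U\cap L=U\cap R$. Let $s\subset U\cap S_\epsilon$ be the preimage of a small circle around $g(x)$ on the round sphere. Since the sphere is perpendicular to the diameter, $\pi_1(U\setminus L)\cong\mathbb Z$ is generated by $s$. Let $\Delta\subset S_\epsilon$ be the disc bounded by $s$ that does not contain $x$. Then $\Delta\subset E^3\setminus(R\cup K)$, although $\Delta$ may meet $c_-(r)$.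

\emph{Mapping $\Delta$ into $(S^2\times\mathbb R)\setminus L$.} Put
\[
\Delta_1=\Delta\cap(D\times[T,\infty)),\qquad \Delta_2=\Delta\setminus(D^\circ\times(T,\infty)).
\]
Both sets are closed in $\Delta$, and $\Delta=\Delta_1\cup\Delta_2$. Since $\Delta$ misses $K$, we have $\Delta_1\cap\Delta_2\subset\partial D\times(T,\infty)$. Let $\Phi|_{\Delta_1}$ be the inclusion into $D\times\mathbb R\subset S^2\times\mathbb R$. On $\Delta_1\cap\Delta_2$ it takes values in $\partial D\times[T,\infty)=\partial D'\times[T,\infty)$. As $D'\times[T,\infty)\cong[0,1]^2\times[T,\infty)$, Tietze's theorem, applied to each coordinate, extends $\Phi|_{\Delta_1\cap\Delta_2}$ to a map $\Phi|_{\Delta_2}:\Delta_2\to D'\times[T,\infty)$. So we have a continuous map $\Phi:\Delta\to S^2\times\mathbb R$.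

The set $\Phi(\Delta_1)=\Delta_1$ misses $L$ by \eqref{eq:upper}, because $\Delta$ misses $R$. The set $\Phi(\Delta_2)\subset D'\times\mathbb R$ misses $L\subset D^\circ\times\mathbb R$. Moreover $s\subset D^\circ\times(T,\infty)$, so $\Phi|_s$ is the identity. Hence $s$ is null-homotopic in $(S^2\times\mathbb R)\setminus L$, which covers $\widehat V\setminus C$, and $q(s)$ is null-homotopic in $\widehat V\setminus C$.

\emph{Conclusion.} Since $q^{-1}(C)=L$, $q$ maps $U\setminus L$ homeomorphically onto $q(U)\setminus C$, so $\pi_1(q(U)\setminus C)$ is generated by $q(s)$. A sufficiently small meridian of $C$ around $q(x)$ lies in $q(U)\setminus C$; there it is freely homotopic to a power of $q(s)$, hence it is null-homotopic in $\widehat V\setminus C$. It is freely homotopic to $m_C^{\pm1}$ in $\widehat V\setminus C$.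
\end{proof}

\section{The obstruction}\label{sec:obstruction}

We want to prevent $m_C$ from dying for \emph{all} admissible $C$ at once. The point of the next lemma is that the meridian of a solid torus around $C$ is a product of conjugates of $m_C^{\pm1}$, so it is enough to protect the meridian of the solid torus.

\begin{lemma}\label{lem:peripheral}
Let $W$ be a solid torus with meridian $\mu$, and let $C\subset\operatorname{int}W$ be a tame simple closed curve with winding number $w\neq0$.
\begin{enumerate}
\item[\textup{(a)}] $\pi_1(\partial W)\to\pi_1(W\setminus C)$ is injective.
\item[\textup{(b)}] In $\pi_1(W\setminus C)$, $\mu$ lies in the normal closure of $m_C$.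
\item[\textup{(c)}] Let $W\subset\operatorname{int}V$ for a solid torus $V$. If $m_C$ is null-homotopic in $\widehat V\setminus C$, then $\pi_1(\partial W)\to\pi_1(\widehat V\setminus\operatorname{int}W)$ is not injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\lambda$ be a longitude, and let $\mu^i\lambda^j$ be trivial in $\pi_1(W\setminus C)$. It is trivial in $\pi_1(W)=\mathbb Z$, which is generated by $\lambda$, so $j=0$. Embed $W$ in $S^3$. Then $\mu^i$ has linking number $\pm iw$ with $C$ and is null-homotopic off $C$, so $i=0$ because $w\ne0$. (Some hypothesis is needed: if $C$ misses a meridian disc of $W$, then $w=0$ and (a) fails.)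

(b) Refilling the tubular neighborhood of $C$ attaches a 2-handle along $m_C$ and a 3-handle. So $\pi_1(W)$ is the quotient of $\pi_1(W\setminus C)$ by the normal closure of $m_C$, and $\mu$ is trivial in $\pi_1(W)$.

(c) By (b), $\mu$ is null-homotopic in $\widehat V\setminus C=(\widehat V\setminus\operatorname{int}W)\cup(W\setminus C)$. Both pieces are connected; the first because $\widehat V$ and $\partial W$ are. If $\pi_1(\partial W)$ injected into $\pi_1(\widehat V\setminus\operatorname{int}W)$, then by (a) it would inject on both sides, and $\pi_1(\widehat V\setminus C)$ would be an amalgamated product in which $\mu$ is nontrivial.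
\end{proof}

\begin{proposition}\label{prop:obstruction}
Let $h$ be a quasi-translation whose quotient $M$ has a solid-torus exhaustion $(V_n)$ such that for every $n$
\begin{equation}\label{eq:inj}
\pi_1(\partial V_n)\to\pi_1(\widehat V_{n+1}\setminus\operatorname{int}V_n)\quad\text{is injective.}
\end{equation}
Then $h$ has no characteristic translation curve.
\end{proposition}

\begin{proof}
Let $c$ be a characteristic translation curve. Then $C=q(c\setminus p)$ is compact, so $C\subset\operatorname{int}V_n$ for some $n$. By Lemma~\ref{lem:tame}, applied with $V=V_{n+1}$, $C$ is tame and $m_C$ is null-homotopic in $\widehat V_{n+1}\setminus C$. Since $C$ represents a generator of $\pi_1(M)=\pi_1(V_n)$, it has winding number $\pm1$ in $V_n$. Lemma~\ref{lem:peripheral}(c), with $W=V_n$ and $V=V_{n+1}$, contradicts \eqref{eq:inj}.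
\end{proof}

\section{A clasped pattern}\label{sec:pattern}

\subsection{What the pattern must do}

We look for a solid torus $V_*\subset\operatorname{int}V$ of winding number one whose boundary is $\pi_1$-injective in $\widehat V\setminus\operatorname{int}V_*$. Tying a local knot in the core of $V$ is useless. Indeed, if some meridian disc of $V$ meets $V_*$ in a single meridian disc of $V_*$, then the corresponding 2-sphere $S^2\times\theta$ in $\widehat V$, minus that disc, is a disc in $\widehat V\setminus\operatorname{int}V_*$ bounded by the meridian of $V_*$. As the algebraic number of crossings is one, the smallest number of transverse crossings that can succeed is three, with signs $+,-,+$. Cut along the sphere, the pattern then has three arcs in $S^2\times I$. In our pattern one runs from bottom to top, one returns to the top, and one returns to the bottom. A returning arc must be prevented from being pulled back across its level, since this would leave a single crossing. We achieve this by clasping the two returning arcs with each other.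

\subsection{Construction}

Let $D\subset\mathbb C\subset S^2=\mathbb C\cup\infty$ be the disc of radius $2$, let $p_1,p_2,p_3$ be the cube roots of unity in cyclic order, and let $\rho$ be the rotation with $\rho(p_k)=p_{k+1}$, indices mod $3$. Put
\[
N=S^2\times I/(z,1)\sim(\rho z,0)\ \supset\ V=D\times I/(z,1)\sim(\rho z,0).
\]
Since $\rho$ is isotopic to the identity through rotations, $(N,V)\cong(S^2\times S^1,D\times S^1)$; that is, $N=\widehat V$.

Split $D$ by a chord into $D_0\ni p_1,p_2$ and $D_1\ni p_3$. Identify $D_0$ with $[0,3]\times[-1,1]$ so that $p_1=(1,0)$, $p_2=(2,0)$ and the chord is the side $y=-1$. In $D_0\times I$ use coordinates $(x,y,t)$, project to the $(x,t)$-plane, and look from the front face $y=-1$. Let $A$ and $B$ be the polygonal arcs whose projections run through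
\[
\begin{aligned}
A:\ &(1,1)\to(1,\tfrac13)\to(2,\tfrac13)\to(2,1),\\
B:\ &(1,0)\to(1,\tfrac16)\to(\tfrac32,\tfrac16)\to(\tfrac32,\tfrac23)\to(\tfrac52,\tfrac23)\to(\tfrac52,\tfrac16)\to(2,\tfrac16)\to(2,0).
\end{aligned}
\]
The projections cross exactly twice, at $\mathsf R=(\frac32,\frac13)$ and $\mathsf P=(2,\frac23)$. The arcs lie in $y=0$, except that near $\mathsf R$ the arc $B$, and near $\mathsf P$ the arc $A$, is pushed slightly to the front (to $-1<y<0$). So $B$ passes over $A$ at $\mathsf R$, and $A$ passes over $B$ at $\mathsf P$ (Figure~\ref{fig:clasp}). Let $Z=p_3\times I$ and $T=A\cup B\cup Z\subset D\times I$. Near $t=0,1$ these arcs are vertical over the points $p_k$.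

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.1,yscale=4.2]
\draw[gray] (0,0) rectangle (3,1);
\draw[line width=1.6pt] (1,1)--(1,0.333)--(1.42,0.333);
\draw[line width=1.6pt] (1.58,0.333)--(2,0.333)--(2,1);
\draw[line width=0.7pt] (1,0)--(1,0.167)--(1.5,0.167)--(1.5,0.667)--(1.91,0.667);
\draw[line width=0.7pt] (2.09,0.667)--(2.5,0.667)--(2.5,0.167)--(2,0.167)--(2,0);
\node[left] at (1,0.8) {$A'$};
\node[right] at (2,0.87) {$A''$};
\node[left] at (1.5,0.53) {$B'$};
\node[right] at (2.5,0.42) {$B''$};
\node[below right] at (1.5,0.333) {$\mathsf R$};
\node[above left] at (2,0.667) {$\mathsf P$};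
\node[above] at (1,1) {$p_1$};
\node[above] at (2,1) {$p_2$};
\node[below] at (1,0) {$p_1$};
\node[below] at (2,0) {$p_2$};
\node[left] at (0,0) {$t=0$};
\node[left] at (0,1) {$t=1$};
\end{tikzpicture}
\caption{The arcs $A$ (thick) and $B$ (thin) in the box $D_0\times I$, seen from the front. $A$ has both ends at the top, $B$ both ends at the bottom. $B$ is in front at $\mathsf R$, $A$ is in front at $\mathsf P$, so the two arcs clasp. The third arc, $p_3\times I$, lies in $D_1\times I$ and is not shown.}
\label{fig:clasp}
\end{figure}

Let $\kappa\subset\operatorname{int}V$ be the image of $T$. The gluing identifies $(p_k,1)$ with $(p_{k+1},0)$. Run up $Z$ to $(p_3,1)\sim(p_1,0)$, along $B$ to $(p_2,0)\sim(p_1,1)$, and along $A$ to $(p_2,1)\sim(p_3,0)$, the starting point. So $\kappa$ is one simple closed curve, and it is locally tame, hence tame. It crosses the meridian disc $D\times0$ upward at $p_1$, downward at $p_2$, upward at $p_3$; thus it has winding number $1$ in $V$. Let $V_*\subset\operatorname{int}V$ be a closed tubular neighborhood of $\kappa$.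

\subsection{The group of the clasp}

\begin{lemma}\label{lem:clasp}
The group $G=\pi_1\bigl(D_0\times I\setminus(A\cup B)\bigr)$ is free of rank $2$. For $i=0,1$ the map $\pi_1\bigl((D_0\setminus\{p_1,p_2\})\times i\bigr)\to G$ is injective.
\end{lemma}

\begin{proof}
Base points are taken on the front face $(\text{chord})\times I$. It is contractible and misses $A\cup B$, so different choices are identified along paths in this face.

The crossing $\mathsf R$, where $A$ goes under, divides $A$ into $A'$ (from its left end to $\mathsf R$) and $A''$. The crossing $\mathsf P$, where $B$ goes under, divides $B$ into $B'$ (from its left end to $\mathsf P$) and $B''$. The strand over $\mathsf R$ is $B'$, the strand over $\mathsf P$ is $A''$. Orient $A$ and $B$ from their left ends. In the Wirtinger presentation of $G$ each of the four strands gives a generator, a loop that runs from the front face straight back to the strand, encircles it and returns. Each crossing gives one relation, saying that the generators of the two under-strands are conjugate by the generator of the over-strand. So $G$ has generators $a',a'',b',b''$ and relations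
\[
a''=b'^{\,\varepsilon}a'b'^{-\varepsilon},\qquad b''=a''^{\,\delta}b'a''^{-\delta},\qquad \varepsilon,\delta\in\{\pm1\}.
\]
Eliminating $a''$ and $b''$ shows that $G$ is free on $a',b'$. Eliminating $a'=b'^{-\varepsilon}a''b'^{\,\varepsilon}$ and $b''$ shows that it is free on $a'',b'$.

At level $1$ the group $\pi_1((D_0\setminus\{p_1,p_2\})\times1)$ is free on the two loops that run straight back from the front edge and encircle $p_1$, $p_2$. The points $(p_1,1)$, $(p_2,1)$ are the ends of $A'$ and $A''$, so these loops go to $a'^{\pm1}$ and $a''^{\pm1}$. In the free group on $a',b'$ the elements $a'$ and $a''=b'^{\,\varepsilon}a'b'^{-\varepsilon}$ do not commute. Hence they generate a nonabelian subgroup of a free group with two generators, that is, a free group of rank $2$. A surjection between free groups of rank $2$ is an isomorphism, because such groups are Hopfian. So the map is injective.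

At level $0$ the corresponding loops go to $b'^{\pm1}$ and $b''^{\pm1}=a''^{\,\delta}b'^{\pm1}a''^{-\delta}$, which do not commute in the free group on $a'',b'$. The same argument applies.
\end{proof}

The clasp is essential here. If $A$ were shortened to stay in $t>\frac23$, there would be no crossings, and both generators at level $1$ would go to powers of the same element.

\begin{proposition}\label{prop:pattern}
$\pi_1(\partial V_*)\to\pi_1(N\setminus\operatorname{int}V_*)$ is injective.
\end{proposition}

\begin{proof}
\emph{From the box to $S^2\times I$.} Let $Q=S^2\times I\setminus T$ and $P_i=(S^2\setminus\{p_1,p_2,p_3\})\times i$, $i=0,1$. We claim that $\pi_1(Q)$ is free and $\pi_1(P_i)\to\pi_1(Q)$ is injective.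

The spaces $D_0\times I\setminus(A\cup B)$ and $D_1\times I\setminus Z$ meet in the simply connected set $(\text{chord})\times I$, so $\pi_1(D\times I\setminus T)=G*\langle\gamma\rangle$ with $\gamma$ a meridian of $Z$. Gluing on the simply connected piece $D'\times I$ along the annulus $\partial D\times I$ kills the class of $\partial D\times1$. For suitable $\gamma$ this class is $w\gamma^{\pm1}$, where $w\in G$ is the class of $\partial D_0\times1$. So the relation just expresses $\gamma$ through $G$, and $G\to\pi_1(Q)$ is an isomorphism. The same computation within level $i$ shows that $\pi_1((D_0\setminus\{p_1,p_2\})\times i)\to\pi_1(P_i)$ is an isomorphism: the disc with three punctures has group $\pi_1((D_0\setminus\{p_1,p_2\})\times i)*\langle\gamma_i\rangle$, with $\gamma_i$ a loop around $p_3$, and gluing on $D'\times i$ expresses $\gamma_i$ through the first factor. In the commutative square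
\[
\begin{array}{ccc}
\pi_1\bigl((D_0\setminus\{p_1,p_2\})\times i\bigr)&\longrightarrow& G\\[2pt]
\downarrow&&\downarrow\\[2pt]
\pi_1(P_i)&\longrightarrow&\pi_1(Q)
\end{array}
\]
the vertical maps are therefore isomorphisms, and the top map is injective by Lemma~\ref{lem:clasp}. This proves the claim.

\emph{Closing up.} $N\setminus\kappa$ arises from $Q$ by gluing $P_1$ to $P_0$. By the claim, $\pi_1(N\setminus\kappa)$ is an HNN extension with base $\pi_1(Q)$, so $\pi_1(Q)$ injects. The meridian $\mu$ of $V_*$ is freely homotopic in $N\setminus\kappa$ to a loop representing $a'^{\pm1}$, a nontrivial element of the free group $\pi_1(Q)$. Hence $\mu$ has infinite order in $\pi_1(N\setminus\kappa)\cong\pi_1(N\setminus\operatorname{int}V_*)$.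

\emph{The whole torus.} Let $\lambda$ be a longitude on $\partial V_*$ and let $\mu^i\lambda^j$ be trivial in $\pi_1(N\setminus\operatorname{int}V_*)$. In $H_1(N)=H_1(V)=\mathbb Z$ the meridian is $0$, and $\lambda$ is $\pm1$ because the winding number is $1$. So $j=0$. Then $\mu^i$ is trivial, and $i=0$.
\end{proof}

\section{The quasi-translation and its powers}\label{sec:construction}

Let $f:V\to\operatorname{int}V$ be an embedding with $f(V)=V_*$, and let $M=\varinjlim(V\xrightarrow{f}V\xrightarrow{f}V\to\cdots)$. In other words, $M=\bigcup_{i\ge1}V_i$ with $V_i\subset\operatorname{int}V_{i+1}$ and $(V_{i+1},V_i)\cong(V,V_*)$. This is a connected 3-manifold without boundary. It is Hausdorff since any two points lie in one of the open sets $\operatorname{int}V_i$, and orientable since an orientation of $\operatorname{int}V_1$ extends uniquely over each connected manifold $\operatorname{int}V_i$. Since the winding number is $1$, each inclusion $V_i\subset V_{i+1}$ is a $\pi_1$-isomorphism. Hence $\pi_1(M)\cong\mathbb Z$, each $\pi_1(V_i)\to\pi_1(M)$ is an isomorphism, and $(V_i)$ is a solid-torus exhaustion of $M$.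

\begin{lemma}\label{lem:cover}
The universal cover $\widetilde M$ of $M$ is homeomorphic to $E^3$.
\end{lemma}

\begin{proof}
The preimage $\widetilde V_i$ of $V_i$ is connected and simply connected, so $\widetilde V_i\cong D\times\mathbb R$. A compact subset of $\widetilde M$ lies in some $\operatorname{int}\widetilde V_i$, hence in an open cell $D^\circ\times(-s,s)\subset\widetilde V_i$, whose closure is compact. Write $\widetilde M=\bigcup_jK_j$ with $K_j$ compact, and choose inductively open cells $U_j$ of this kind with $U_j\supset K_j\cup\overline{U_{j-1}}$. Then $\widetilde M$ is the monotone union of the open cells $U_j$, and by M.~Brown's theorem such a union is an open cell.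
\end{proof}

The deck group $H\cong\mathbb Z$ of $\widetilde M\cong E^3$ preserves the orientation lifted from $M$, and its quotient $M$ is Hausdorff. So a generator $h$ is a quasi-translation.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The homeomorphism $(V_{n+1},V_n)\cong(V,V_*)$ extends to $(\widehat V_{n+1},V_{n+1},V_n)\cong(N,V,V_*)$. So \eqref{eq:inj} holds by Proposition~\ref{prop:pattern}, and Proposition~\ref{prop:obstruction} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
The quotient $M_d=E^3/\langle h^d\rangle$ is a $|d|$-fold cyclic cover of $M$, hence Hausdorff, so $h^d$ is a quasi-translation. The solid tori $V_i^{(d)}=\widetilde V_i/\langle h^d\rangle\cong D\times(\mathbb R/|d|\mathbb Z)$ form a solid-torus exhaustion of $M_d$; indeed $\pi_1(V_i^{(d)})\to\pi_1(M_d)$ is an isomorphism because $\widetilde V_i$ is connected and simply connected. We check \eqref{eq:inj} for it.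

The covering $S^2\times(\mathbb R/|d|\mathbb Z)\to S^2\times(\mathbb R/\mathbb Z)$ is a covering $\widehat V_{n+1}^{(d)}\to\widehat V_{n+1}$ that extends $V_{n+1}^{(d)}\to V_{n+1}$, and the preimage of $V_n$ is $V_n^{(d)}$. So it restricts to a covering of $\widehat V_{n+1}\setminus\operatorname{int}V_n$ by $\widehat V_{n+1}^{(d)}\setminus\operatorname{int}V_n^{(d)}$ and to a covering $\partial V_n^{(d)}\to\partial V_n$. Coverings are $\pi_1$-injective. By this and \eqref{eq:inj} for $(V_n)$, the composite
\[
\pi_1(\partial V_n^{(d)})\to\pi_1(\partial V_n)\to\pi_1(\widehat V_{n+1}\setminus\operatorname{int}V_n)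
\]
is injective. It factors through $\pi_1(\widehat V_{n+1}^{(d)}\setminus\operatorname{int}V_n^{(d)})$, so $\pi_1(\partial V_n^{(d)})$ injects there. Proposition~\ref{prop:obstruction}, applied to $h^d$ and $M_d$, finishes the proof.
\end{proof}

\section{A criterion for characteristic curves}\label{sec:criterion}

We now prove Theorem~\ref{thm:criterion}. It is restricted to quotients with a solid-torus exhaustion; the exhaustion enters through the fact that every compact set of $E^3$ lies in some cylinder $\widetilde V_k=q^{-1}(V_k)$.

\subsection{Proof of part (A)}

If (1) or (2) holds for some $r$, then (3) holds by Lemma~\ref{lem:tame}, applied with $V=V_k$. Obviously (3) implies (4). Condition (4) does not change when $h$ is replaced by $h^{-1}$, which interchanges $c_+$ and $c_-$. So it suffices to deduce from (4) that $c_+(r)$ is tame for every $r$. Fix $r$ and write $L=c\setminus p$ and $R=c_+(r)\setminus p$.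

The plan is to build arbitrarily large balls in $E^3$ whose boundary spheres cross $R$ exactly once, and then to straighten $R$ shell by shell. The spheres come from the null-homotopies in (4). There is one difficulty: these take place in $S^2\times\mathbb R$, where the outside of the cylinder has been replaced, and we must transfer them to $E^3$.

\subsubsection*{Set-up}
Triangulate $M$ with $C$ as a subcomplex. Let $\tau$ be a PL tubular neighborhood of $C$ inside some $\operatorname{int}V_{k_0}$, with a PL product structure $\tau\cong F\times S^1$, where $F=[-1,1]^2$ and $C=0\times S^1$. Lift the triangulation to $E^3$. Since the PL structure of $E^3$ is unique up to homeomorphism, Alexander's theorem holds for the lifted structure: every PL 2-sphere bounds a PL ball. All PL notions below refer to it. As $C$ represents a generator of $\pi_1(M)$, the preimage of $\tau$ is the universal cover $\widetilde\tau=F\times\mathbb R$, with $L=0\times\mathbb R$. We normalize so that $h(z,u)=(z,u+1)$ and $r=(0,0)$. Then $R=0\times[0,\infty)$, and every $F\times\{b\}$ is PL. The set $F\times[0,\infty)$ is closed in $E^3$, and $u$ is bounded on its intersection with any compact set.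

\subsubsection*{Step 1: large balls}

\begin{lemma}\label{lem:balls}
Assume \textup{(4)}. For every compact $K_0\subset E^3$ there are $b>0$ and a PL ball $Q\subset E^3$ with
\[
K_0\subset\operatorname{int}Q,\qquad \partial Q\cap(F\times[0,\infty))=F\times\{b\},\qquad R\cap Q=0\times[0,b].
\]
\end{lemma}

\begin{proof}
Let $K_1\supset K_0\cup\{r\}$ be compact and connected. Choose $a>0$ with $K_1\cap(F\times[0,\infty))\subset F\times[0,a]$, and put $K=K_1\cup(F\times[0,a])$. This set is compact; it is connected since $r$ lies in both pieces; and
\begin{equation}\label{eq:K}
K\cap(F\times[0,\infty))=F\times[0,a].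
\end{equation}

By (4) choose $k$ with $K\cup\widetilde\tau\subset\operatorname{int}\widetilde V_k$ such that $m_C$ is null-homotopic in $\widehat V_k\setminus C$. Use the coordinates \eqref{eq:coords} on $\widetilde V_k$. Since $h$ raises $t$ by $1$, $t$ is bounded below on $F\times[0,\infty)=\bigcup_{j\ge0}h^j(F\times[0,1])$. So there is $T>0$ with $K\subset D^\circ\times(-T,T)$ and $t>-T$ on $F\times[0,\infty)$.

\emph{A singular disc in $S^2\times\mathbb R$.} Represent $m_C$ by the boundary of a fiber disc of $\tau$. Lift a null-homotopy of it to $(S^2\times\mathbb R)\setminus L$ and translate by a large power of $h$. The result is a map $\Gamma$ of a disc into $(S^2\times(T,\infty))\setminus L$ with boundary $\sigma=\partial F\times\{b\}$ for some $b>a$.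

\emph{Transfer to $E^3$.} The parts of $\Gamma$ in $D'\times(T,\infty)$ have no meaning in $E^3$. We send them to the boundary of a half-cylinder, namely to
\[
Y=(\partial D\times[-T,\infty))\cup(D\times\{-T\})\subset E^3 .
\]
This set is a plane, and it is disjoint from $K$ and from $R$, because $K\subset D^\circ\times(-T,T)$, $R\subset D^\circ\times\mathbb R$ and $t>-T$ on $R$. Since $Y\cong\mathbb R^2$, Tietze's theorem extends the inclusion $\partial D'\times[T,\infty)=\partial D\times[T,\infty)\hookrightarrow Y$ to a map $D'\times[T,\infty)\to Y$. Together with the identity on $D\times[T,\infty)$ it gives a continuous map $\Psi:S^2\times[T,\infty)\to E^3$ with image in $Y\cup(D\times[T,\infty))$, a set that misses $K$. So $\Psi\circ\Gamma$ is a singular disc in $E^3$ with boundary $\sigma$ that misses $K$. It also misses $R$: points of $\Gamma$ in $D\times[T,\infty)$ are fixed by $\Psi$ and lie off $L$, and all others go to $Y$.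

\emph{An embedded disc.} Let $W=E^3\setminus\bigl(K\cup(F^\circ\times(a,\infty))\bigr)$, where $F^\circ$ is the interior of $F$. By \eqref{eq:K}, $F\times(a,\infty)$ is closed in $E^3\setminus K$, so $W$ is a PL 3-manifold with boundary $\partial F\times(a,\infty)$. Moreover $E^3\setminus(K\cup R)$ is the union of its closed subsets $W$ and $(F\setminus0)\times(a,\infty)$, which meet in $\partial F\times(a,\infty)$. Radial projection of $(F\setminus0)\times(a,\infty)$ onto $\partial F\times(a,\infty)$ therefore defines a retraction of $E^3\setminus(K\cup R)$ onto $W$. Composing $\Psi\circ\Gamma$ with it, we see that $\sigma\subset\partial W$ is null-homotopic in $W$. By Dehn's lemma $\sigma$ bounds a properly embedded PL disc $\Delta'\subset W$.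

\emph{The ball.} The PL sphere $S=\Delta'\cup(F\times\{b\})$ misses $K$ and meets $F\times[0,\infty)$ exactly in $F\times\{b\}$. So $R$ meets $S$ only at $(0,b)$, and there it passes from one side of $S$ to the other. By Alexander's theorem $S$ bounds a PL ball $Q$. The part $0\times(b,\infty)$ of $R$ is connected, unbounded and disjoint from $S$, so it lies outside $Q$; the part $0\times[0,b)$ is connected and lies on the other side of $S$, that is, in $\operatorname{int}Q$. Thus $R\cap Q=0\times[0,b]$, and in particular $r\in\operatorname{int}Q$. Since $K\ni r$ is connected and misses $S$, we have $K_0\subset K\subset\operatorname{int}Q$.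
\end{proof}

\subsubsection*{Step 2: straightening $R$}
Let $F'=[-\frac12,\frac12]^2$ with interior $F'^\circ$. Put $Q_0=F\times[-\eta,b_0]$ for some $\eta,b_0>0$. Using Lemma~\ref{lem:balls} repeatedly, choose PL balls $Q_1,Q_2,\dots$ with $Q_i\subset\operatorname{int}Q_{i+1}$ for $i\ge0$ and $\bigcup Q_i=E^3$, such that, with $S_i=\partial Q_i$,
\[
S_i\cap(F'\times[0,\infty))=F'\times\{b_i\},\qquad R\cap Q_i=0\times[0,b_i]\qquad(i\ge0).
\]
We use the smaller square $F'$ because the sides of $Q_0$ meet $F\times[0,\infty)$. Then $b_0<b_1<\cdots$. The set $F'\times[0,b_i)$ is connected, contains $r\in\operatorname{int}Q_i$ and misses $S_i$, and $F'\times(b_i,\infty)$ is connected, unbounded and misses $S_i$; hence $Q_i\cap(F'\times[0,\infty))=F'\times[0,b_i]$.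

The shell $J_i=Q_{i+1}\setminus\operatorname{int}Q_i$ thus meets $F'\times[0,\infty)$ in the beam $F'\times[b_i,b_{i+1}]$. Let $X_i$ be the closure of $J_i\setminus(F'\times[b_i,b_{i+1}])$. Near the two ends of the beam, $S_i$ and $S_{i+1}$ coincide with $F\times\{b_i\}$ and $F\times\{b_{i+1}\}$. So $X_i$ is a compact PL 3-submanifold of $E^3$, with boundary
\[
\bigl(S_i\setminus(F'^\circ\times b_i)\bigr)\cup(\partial F'\times[b_i,b_{i+1}])\cup\bigl(S_{i+1}\setminus(F'^\circ\times b_{i+1})\bigr),
\]
a disc, an annulus and a disc, together a single 2-sphere. The interior of $X_i$ is nonempty, bounded, and open and closed in the complement of this sphere; so $X_i$ is the closure of the bounded complementary component, a ball by Alexander's theorem.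

Write $S^2=F'\cup F^*$ with $F^*$ a disc. Choose a homeomorphism $\phi_0:S_0\to S^2$ with $\phi_0(z,b_0)=z$ for $z\in F'$; it exists because a homeomorphism between the boundaries of two discs extends over the discs. Inductively, let $\phi_i:S_i\to S^2$ be given with $\phi_i(z,b_i)=z$ for $z\in F'$. Map $F'\times[b_i,b_{i+1}]$ to $F'\times[i,i+1]$ by the identity times an affine map, and choose a homeomorphism $\phi_{i+1}:S_{i+1}\to S^2$ with $\phi_{i+1}(z,b_{i+1})=z$ for $z\in F'$. On $\partial X_i$ the maps $\phi_i$ (to level $i$), $\phi_{i+1}$ (to level $i+1$) and the map of the beam fit together to a homeomorphism $\partial X_i\to\partial(F^*\times[i,i+1])$. By coning it extends to a homeomorphism of balls $X_i\to F^*\times[i,i+1]$. We obtain homeomorphisms $J_i\to S^2\times[i,i+1]$ that carry $R\cap J_i$ to $0\times[i,i+1]$ and agree on the common spheres $S_i$.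

Finally, in the linear structure of $F\times\mathbb R$ the box $Q_0=F\times[-\eta,b_0]$ is the cone from $r=(0,0)$ over $S_0$, and $R\cap Q_0$ is the cone over $(0,b_0)$. So $\phi_0$ extends to a homeomorphism of $Q_0$ onto the unit ball carrying $R\cap Q_0$ to a radius. Identify $S^2\times[i,i+1]$ with the spherical shell $\{1+i\le|x|\le2+i\}$. All these maps together form a homeomorphism of $E^3$ onto $E^3$ that carries $R$ to a straight ray from the origin. It extends to $S^3$. A ray together with the point at infinity is tame in $S^3$: after a translation the ray is $[1,\infty)e$ with $|e|=1$, and the inversion $x\mapsto x/|x|^2$ carries it, with $\infty$, to the segment from $0$ to $e$. So $c_+(r)=R\cup p$ is tame. This completes the proof of (A). \qed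

\subsection{Proof of part (B)}

\emph{Necessity.} Let $c$ be a characteristic translation curve. Then $C=q(c\setminus p)$ is compact; choose $n$ with $C\subset\operatorname{int}V_n$ and let $k>n$ be arbitrary. By Lemma~\ref{lem:tame}, applied with $V=V_k$, $C$ is tame and $m_C$ is null-homotopic in $\widehat V_k\setminus C$. The winding number of $C$ in $V_n$ is $\pm1$, so by Lemma~\ref{lem:peripheral}(c) the map $\pi_1(\partial V_n)\to\pi_1(\widehat V_k\setminus\operatorname{int}V_n)$ is not injective.

Since $\partial V_n$ is bicollared, $\widehat V_k\setminus\operatorname{int}V_n$ is a compact 3-manifold with boundary $\partial V_n$, and it can be triangulated. By the loop theorem some essential simple closed curve on $\partial V_n$ bounds a disc in it. Let $\mu_n^i\lambda^j$ be the class of this curve, with $\lambda$ a longitude of $V_n$. In $H_1(\widehat V_k)=\mathbb Z$ we have $\mu_n\mapsto0$, and $\lambda\mapsto\pm1$ because $\pi_1(V_n)\to\pi_1(V_k)$ is an isomorphism. So $j=0$. As the curve is simple and essential, its class is $\mu_n^{\pm1}$. Hence $\mu_n$ is null-homotopic in $\widehat V_k\setminus\operatorname{int}V_n$, for all $k>n$.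

\emph{Sufficiency.} Suppose $\mu_n$ is null-homotopic in $\widehat V_k\setminus\operatorname{int}V_n$ for infinitely many $k>n$. The core $C_n$ of $V_n$ is tame and represents a generator of $\pi_1(M)$. So $q^{-1}(C_n)\cup p$ is a translation curve by Lemma~\ref{lem:curves}(c). Since $m_{C_n}$ is freely homotopic to $\mu_n^{\pm1}$ in $V_n\setminus C_n$, condition (4) of part (A) holds for $C_n$. By (A) the curve $q^{-1}(C_n)\cup p$ is both positively and negatively characteristic. The first half of the proof, applied to $C_n\subset\operatorname{int}V_n$, shows that $\mu_n$ is null-homotopic in $\widehat V_k\setminus\operatorname{int}V_n$ for all $k>n$. \qed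

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Arc And Ball Pairs And Quasi-Translations Of The 3-Sphere},
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=10.1307\%2Fmmj\%2F1029000427}
(doi:10.1307/mmj/1029000427).
\end{thebibliography}

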